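# The Cartesian square of the Chacon map is not standard

## 1. Theorems on $T\times T$, its factors, powers and joinings

Let $T$ be the Chacon transformation of $[0,1)$ with Lebesgue measure $\mu$. All words used in the two statements are explained in Section 2.

**Theorem A.** There are a finite partition $\mathcal Q$ of $[0,1)^2$ and a number $\delta>0$ such that
$$\mathbb E\,\bar f_N(z,z')\ge\delta\qquad\text{for all }N\ge1,$$
where $z,z'$ are independent points with law $\mu\times\mu$ and $\bar f_N$ compares their $\mathcal Q$-names of length $N$ under $T\times T$. Hence $T\times T$ is not standard.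

**Theorem B.** (i) An ergodic zero-entropy system having $T\times T$ as a factor is not standard; in particular $T^{\times d}$, $d\ge2$, is not. (ii) $(T\times T)^a$ is not standard for any integer $a\ne0$. (iii) An ergodic $d$-fold self-joining of $T$ is standard if and only if it is an off-diagonal joining, that is, the image of $\mu$ under $x\mapsto(T^{k_1}x,\dots,T^{k_d}x)$ for some integers $k_1,\dots,k_d$. (Part (iii) uses a theorem of del Junco, Rahe and Swanson, quoted in Section 11.)

In plain words: it is known that $T$ itself is standard, so that after passing to first-return maps on suitable sets it becomes an irrational rotation. We run two independent copies of $T$ on the same clock and ask whether the pair is still standard. The problem is taken from the Handbook of Dynamical Systems, Volume 1B. The answer is no, and Theorem A is a quantitative form: two random orbits of the pair stay a definite distance apart, even if we are allowed to delete times from both.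

## 2. Chacon's map, first-return maps, and matchings

**Definition (Chacon's map).** Start with the tower $\tau_0$ that consists of the single interval $[0,2/3)$. Given a tower $\tau_n$ of height $h_n$, that is, $h_n$ intervals of equal length, each translated by $T$ onto the next, cut $\tau_n$ into three columns of equal width, put one new spacer interval of the same width on top of the middle column, and stack: left column at the bottom, then the middle column with its spacer, then the right column. This is $\tau_{n+1}$, and $h_{n+1}=3h_n+1$. The spacers have total length $1/3$; in the limit $T$ is an invertible measure-preserving map of $[0,1)$.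

Write $0$ for a level inside $[0,2/3)$ and $s$ for a spacer, and let $B_n$ be the word read upwards along $\tau_n$. Then $B_{n+1}=B_nB_n\,s\,B_n$:
$$B_0=0,\qquad B_1=00s0,\qquad B_2=00s0\;00s0\;s\;00s0 .$$
Since $h_0=1$, we have $h_n=\frac{3^{n+1}-1}2\ge3^n$. We shall constantly use
$$H_n:=h_n+\tfrac12=\tfrac32\,3^n,\qquad H_{n+1}=3H_n .$$
The levels of $\tau_n$ have width $\frac23 3^{-n}$, so $\mu(\tau_n)=1-3^{-n-1}$. Heights in a tower are counted from $0$.

**Definition (standard).** For a measure-preserving map $S$ of $(X,\mu)$ and $A\subset X$ of positive measure, the induced map $S_A$ sends a point of $A$ to its first return to $A$; it preserves the normalized restriction of the measure. Two ergodic maps $S$, $R$ are Kakutani equivalent if $S_A$ and $R_B$ are isomorphic for some sets $A$, $B$ of positive measure. A zero-entropy ergodic map is standard (zero-entropy loosely Bernoulli) if it is Kakutani equivalent to an irrational rotation of the circle.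

Example. Induce $T$ on $A=[0,2/3)$. The spacers disappear, and the words become $B'_{n+1}=B'_nB'_nB'_n$: $T_A$ is the map obtained by cutting into three and stacking without spacers, the 3-adic odometer.

**Definition (matching, $\bar f$).** For words $a,b$ of length $N$, a matching is a set of pairs $(t_1,t_1'),\dots,(t_L,t_L')$ with $t_1<\dots<t_L$, $t_1'<\dots<t_L'$ and $a_{t_k}=b_{t_k'}$. Put $\bar f_N(a,b)=1-\max L/N$. For a map $S$, a finite partition $\mathcal P$ and points $z,z'$, $\bar f_N(z,z')$ is the $\bar f$-distance of the $\mathcal P$-names of $z,z'$ over the times $0,\dots,N-1$.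

Example. For $a=00s0$ and $b=0s00$, the positions $0,1,3$ of $a$ and $0,2,3$ of $b$ can be matched, and four pairs are impossible since $a\ne b$. So $\bar f_4=\frac14$, although $a$ and $b$ disagree in half of their places.

**Fact (F)** (Feldman 1976; Katok 1977; Ornstein–Rudolph–Weiss, Mem. AMS 262, 1982). If $S$ is standard, then for each finite partition $\mathcal P$ and each $\varepsilon>0$ there are $N$ and a set of $\mathcal P$-$N$-names of total measure $>1-\varepsilon$, any two of which are within $\bar f$-distance $\varepsilon$.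

Let $\Phi_N(S,\mathcal P)$ denote the expectation of $\bar f_N(z,z')$ for independent $z,z'$. For the $N$ of (F), $\Phi_N\le\varepsilon+2\varepsilon=3\varepsilon$, because each of $z,z'$ has an exceptional name with probability less than $\varepsilon$. So $\inf_N\Phi_N(S,\mathcal P)=0$ when $S$ is standard. Moreover, for any $S$,
$$\Phi_{N'}\le\Phi_N+N/N'. \tag{2.1}$$
Indeed, cut $[0,N')$ into blocks of length $N$ and a remainder shorter than $N$, match block by block, and use that each block pair has the law of $(z,z')$ by invariance. So for standard $S$ even $\lim_N\Phi_N=0$.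

It is also known that $T$ is weakly mixing (Chacon 1969) and has zero entropy (rank one), so $T\times T$ is ergodic with zero entropy. By (F), Theorem A will be proved once we have the lower bound on $\Phi_N(T\times T,\mathcal Q)$.

## 3. Digit sums and cells

Everything starts from a formula for where the copies of a small tower sit inside a large one. Let $u(i)$ be the number of ternary digits of $i\ge0$ equal to $1$. For $i=0,\dots,8$ the values are $0,1,0,1,2,1,0,1,0$.

**Lemma 1.** For $n\le m$ the copies of $\tau_n$ in $\tau_m$ start at the heights $s_i=iH_n-u(i)/2$, $0\le i<3^{m-n}$. Moreover $u(i+1)-u(i)=\pm1$, so consecutive starts differ by $h_n$ or $h_n+1$. The last copy ends at height $h_m$.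

*Proof.* Induction on $m-n$. Inside $\tau_{n+1}$ the copies start at $0,\ h_n,\ 2h_n+1$, that is, at $rH_n-\frac12 1_{r=1}$ for $r=0,1,2$. If the $i'$-th copy of $\tau_{n+1}$ in $\tau_m$ starts at $i'H_{n+1}-u(i')/2$, then its $r$-th copy of $\tau_n$ starts at
$$3i'H_n-\tfrac12u(i')+rH_n-\tfrac12 1_{r=1}=(3i'+r)H_n-\tfrac12u(3i'+r).$$
Passing from $i$ to $i+1$, trailing $2$'s become $0$'s, which does not change the number of $1$'s, and the next digit changes $0\to1$ or $1\to2$; so $u$ changes by $\pm1$ and $s_{i+1}-s_i=H_n\mp\frac12$. The last index $3^{m-n}-1$ has all digits $2$, so the last copy ends at $(3^{m-n}-1)H_n+h_n=H_m-\frac12=h_m$. $\square$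

Check with $n=0$, $m=2$: the formula gives starts $0,1,3,4,5,7,9,10,12$, which are the places of the letter $0$ in $B_2$.

**Definition (cells).** Fix a large $M^*$. For $j\le M^*$ the $j$-cells are the intervals $[s_i,s_{i+1})$ of $[0,h_{M^*})$ determined by the starts of the copies of $\tau_j$ in $\tau_{M^*}$; the last one ends at $h_{M^*}$. They have length $h_j$ or $h_j+1$: a copy of $\tau_j$, possibly followed by one spacer. A $(j+1)$-cell is the union of three $j$-cells, its children, of lengths $h_j$, $h_j+1$, and $h_j$ or $h_j+1$. For real $P\in[0,h_{M^*})$ in the $i$-th $j$-cell put $u_j(P)=u(i)$ and $\mathrm{off}_j(P)=P-s_i\in[0,h_j+1)$. By Lemma 1,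
$$P=iH_j-\tfrac12u_j(P)+\mathrm{off}_j(P). \tag{3.1}$$

Example ($M^*=2$, $j=1$, $H_1=\frac92$). The $1$-cells are $[0,4),[4,9),[9,13)$. For $P=8$: $i=1$, $u_1=1$, $\mathrm{off}_1=4$, and $\frac92-\frac12+4=8$. The offset $4=h_1$ says that height $8$ is a spacer.

Adjacent $j$-cells have $u_j$ differing by $\pm1$. Let $\chi_m(P)=1$ if the $m$-cell of $P$ is the middle child of its $(m+1)$-cell, and $0$ otherwise. Passing to a finer cell appends digits to $i$, so
$$u_n=u_j+\sum_{m=n}^{j-1}\chi_m\qquad(n\le j). \tag{3.2}$$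

The next two lemmas say that the average of $u_{n_0}$ over a window of length comparable to $h_j$ is, up to a bounded error, a value of $u_j$ in the window plus $\frac13$ for each finer level.

**Lemma 2.** For an interval $W\subset[0,h_{M^*})$ and $m<M^*$: $\ \big|\int_W(\chi_m-\frac13)\big|\le3^{-m-1}|W|+4\cdot3^{m+1}$.

*Proof.* On a full $(m+1)$-cell of length $L\in\{3h_m+1,3h_m+2\}$ the integral is $h_m+1-L/3\in\{\frac23,\frac13\}$, which is at most $1\le3^{-m-1}L$. At most two $(m+1)$-cells meet $W$ without being contained in it, and each contributes at most its length, at most $h_{m+1}+1\le2\cdot3^{m+1}$. $\square$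

**Lemma 3.** Let $1\le n_0\le j<M^*$, let $W\subset[0,h_{M^*})$ be an interval with $\frac12h_j\le|W|\le2h_j$, and $P_0\in W$. Then
$$\Big|\mathrm{Avg}_W\,u_{n_0}-u_j(P_0)-\frac{j-n_0}3\Big|\le16 .$$

*Proof.* An interval of length at most $2h_j$ meets at most four $j$-cells, so $|u_j-u_j(P_0)|\le3$ on $W$. By (3.2) and Lemma 2 the digits $\chi_m$, $n_0\le m<j$, contribute an error of at most
$$\sum_{m=n_0}^{j-1}\Big(3^{-m-1}+\frac{4\cdot3^{m+1}}{|W|}\Big)\le\frac12+\frac{2\cdot3^{j+1}}{h_j/2}\le\frac12+12,$$
using $\sum_{m<j}3^{m+1}\le\frac32 3^j$ and $h_j\ge3^j$. The total is at most $15.5$. $\square$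

## 4. One coordinate matches, two coordinates carry a phase

Let $\mathcal P_n$ be the partition into the $h_n$ levels of $\tau_n$ and the complement of $\tau_n$.

First take $T$ alone. In the $\mathcal P_n$-name of $x$ over times $0,\dots,N-1$, erase the symbols before the first entry into a new $n$-cell (at most $h_n$ symbols; none if $x$ starts a cell) and then every symbol "outside $\tau_n$". By Lemma 1 the latter come singly, one at most per cell, and each at the end of a cell of length $h_n+1$, so there are at most $N/h_n$ of them. What remains is an initial segment, of length at least $N-h_n-N/h_n$, of the periodic word $0,1,\dots,h_n-1,0,1,\dots$. Do the same with $x'$. Two initial segments of the same word match letter by letter, so for almost all $x,x'$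
$$\bar f_N(x,x')\le\frac{h_n}N+\frac1{h_n}. \tag{4.1}$$
For $n_0\le n$ a level of $\tau_n$ lies in one atom of $\mathcal P_{n_0}$, so (4.1) holds for $\mathcal P_{n_0}$-names and every $n\ge n_0$. Letting $N\to\infty$ and then $n\to\infty$ we see that $\bar f_N\to0$: single spacers are cheap to delete.

For $T\times T$ the two coordinates share the clock: deleting a spacer time of $x$ also deletes a letter of $y$. To see what is lost, let $x,y,x',y'$ lie in $\tau_{M^*}$ at heights $P_x,P_y,P_{x'},P_{y'}$, far enough below the top. Put $\Delta=P_x-P_y-P_{x'}+P_{y'}$ and, for times $(s,s')$ with all four shifted heights in $[0,h_{M^*})$,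
$$U_j(s,s')=u_j(P_x+s)-u_j(P_y+s)-u_j(P_{x'}+s')+u_j(P_{y'}+s'),$$
and let $D_j(s,s')$ be the same combination of $\mathrm{off}_j$. In (3.1) the times cancel, and so
$$D_j(s,s')\equiv\Delta+\tfrac12U_j(s,s')\pmod{H_j}. \tag{4.2}$$

Example ($M^*=2$, $j=1$). Take $P_x=0,P_y=5,P_{x'}=1,P_{y'}=9$ and $s=s'=0$. The offsets are $0,1,1,0$ and the values of $u_1$ are $0,1,0,0$. So $\Delta=3$, $U_1=-1$, $D_1=-2$, and $D_1-(\Delta+\frac12U_1)=-\frac92=-H_1$.

If $t$ is matched with $t'$ and all four points are then in $\tau_n$, equal symbols mean equal offsets for $x,x'$ and for $y,y'$. So $D_n(t,t')=0$, and (4.2) gives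
$$U_n(t,t')\in-2\Delta+2H_n\mathbb Z. \tag{4.3}$$
The phase difference between the two coordinates cannot be repaired by a change of time. A good matching $t\mapsto\pi(t)$ must keep the integer $U_n(t,\pi(t))$ in a fixed residue class modulo $2H_n$ for most $t$.

This suggests a plan. For $i$ uniform in $\{0,\dots,3^m-1\}$ the digits of $i$ are independent, so $u(i)$ is a sum of $m$ independent Bernoulli($\frac13$) variables and has variance $2m/9$. With $M$ large and $n_0$ fixed, at a random time $t$ in an $M$-cell, $U_{n_0}(t,\pi(t))$ should be the end of a long random walk, one step per level from $M$ down to $n_0$. A long walk has no reason to hit one residue class modulo $2H_{n_0}$ more than a small fraction of the time, and (4.3) would fail for most $t$.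

The plan stops at the word "random". The four terms of $U$ are not independent, and the walk may stand still. If $y=x$ and $y'=x'$, then $U\equiv0$ whatever $\pi$ is; if $x'=x$, $y'=y$ and $\pi$ is the identity, again $U\equiv0$. In both cases $D\equiv0$. We shall prove in Section 6 that the walk does move near level $j$ when $D_j/H_{j-2}$ is not near an integer. But now look at the target (4.3): it is the set $D_{n_0}\equiv0$, itself a resonance. Nothing said so far excludes a walk that wanders until it reaches the lattice (4.3) and then stands still there. Nor can we control this from the starting position: at the same pair of times, $U_j-U_M$ is a signed sum of $4(M-j)$ digits and can only be bounded by $2(M-j)$, so by (4.2) the residue of $D_j$ modulo $H_j$ may differ from that of $D_M$ by as much as $M-j$. That is small compared with $H_{j-2}$ only if $3^j$ is large compared with $M$. At the bottom levels, of order $\log M$ and less, the top position says nothing about resonances.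

The way past this point is to go down in stages $l_K>l_{K-1}>\dots>l_0=n_0$, with $l_k$ exponentially larger than $l_{k-1}$. Inside one stage the residues of $D$ are frozen down to about level $3l_{k-1}$. If they are non-resonant at a fixed small fraction $\alpha$ of the levels, the walk moves, and it spreads over a range comparable to $H_{l_{k-1}}$. By (4.2), this spreading makes the residue of $D$ at level $l_{k-1}$ random enough to be non-resonant in the next stage. The residues we must avoid number about $\exp\big(64^i\,\alpha\log(3\mathrm e/\alpha)\big)$, where $64^i$ is the number of levels concerned. The spreading gives each of them probability at most about $(1-\lambda)^{64^i/2}$. So the proof works if $\lambda$ beats $\alpha\log(3\mathrm e/\alpha)$. A gain $\lambda$ proportional to $\alpha$ would lose against this count for small $\alpha$; Section 7 produces $\lambda$ proportional to $\alpha^{2/3}$, which wins.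

## 5. Configurations and the walk on the tree of cells

We separate the combinatorial data from the dynamics.

**Definition (configuration).** A configuration with parameters $(n_0,M,\eta)$, where $1\le n_0\le M<M^*$ and $0<\eta\le\frac14$, consists of

- numbers $P_x,P_y,P_{x'},P_{y'}\ge0$ and $N$ with $P_w+N<h_{M^*}$ for $w\in\{x,y,x',y'\}$;
- a half-open time interval $I_{top}\subset[0,N]$ such that $P_x+I_{top}$ is an $M$-cell;
- an increasing homeomorphism $\tilde\pi$ of $I_{top}$ onto a subinterval of $[0,N]$, subject to (5.1) below.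

Nodes of level $j$, $n_0\le j\le M$, are the intervals $I_\nu\subset I_{top}$ such that $P_x+I_\nu$ is a $j$-cell. They form a tree with root $I_{top}$, each node having three children. Put $W_\nu=\tilde\pi(I_\nu)$ and $\rho_\nu=|W_\nu|/|I_\nu|$. The requirement is
$$|\rho_\nu-1|\le\eta\quad\text{for all nodes}. \tag{5.1}$$

The simplest example is $P_{x'}=P_x$, $P_{y'}=P_y$, $\tilde\pi=\mathrm{id}$, with all $\rho_\nu=1$. In general $\tilde\pi$ stands for a matching: $I_\nu$ is a time window for $(x,y)$ and $W_\nu$ the matched window for $(x',y')$.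

Let $t$ be uniform on $I_{top}$; from here to the end of Section 9, $\mathbb P$ and $\mathbb E$ refer to $t$ alone, with the configuration fixed. Let $\nu_j=\nu_j(t)$ be the level-$j$ node containing $t$. As $j$ decreases, $\nu_j$ carries more and more information. Given $\nu_j=\nu$, a child $c$ has probability $w_c=|I_c|/|I_\nu|\ge\frac15$. Write $V_w(s)=u_{n_0}(P_w+s)$ and
$$X_\nu=\mathrm{Avg}_{I_\nu}V_x-\mathrm{Avg}_{I_\nu}V_y-\mathrm{Avg}_{W_\nu}V_{x'}+\mathrm{Avg}_{W_\nu}V_{y'},\qquad X_j=X_{\nu_j},\quad\rho_j=\rho_{\nu_j}.$$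
We use the averaged quantity $X$ in place of $U$ because averages behave like martingales. For a node of level $j$ put $T_\nu=\min I_\nu$, $U_\nu=U_j(T_\nu,\tilde\pi(T_\nu))$, $D_\nu=D_j(T_\nu,\tilde\pi(T_\nu))$.

**Step 1: $X$ and $U$ differ by a bounded amount.** By (5.1) and $h_j\ge4$, all windows $I_\nu,W_\nu$ at level $j$ have length in $[\frac12h_j,2h_j]$. Apply Lemma 3 to the four windows; the terms $\frac{j-n_0}3$ cancel, and we get
$$|X_\nu-U_j(s,\tilde\pi(s))|\le64\quad(s\in I_\nu),\qquad\text{in particular }|X_\nu-U_\nu|\le64. \tag{5.2}$$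

**Step 2: the increments are bounded.** For a child $c$ of $\nu$,
$$|X_c-X_\nu|\le C_3:=136. \tag{5.3}$$
Let $\nu$ have level $j$. For each of the four averages apply Lemma 3 to the window of $c$ (level $j-1$) and to the window of $\nu$ (level $j$), both with $P_0$ the starting point of the child window. The two main terms differ by $u_{j-1}(P_0)-u_j(P_0)-\frac13=\chi_{j-1}(P_0)-\frac13$, at most $1$ in absolute value. So each average changes by at most $16+16+1=33$, and four of them by at most $132$.

**Step 3: the drift.** We have $\mathbb E[\rho_{j-1}|\nu_j]=\sum_cw_c\rho_c=\rho_j$, so $\rho$ is a martingale as $j$ decreases. The $x$ and $y$ parts of $X_j$ are exact martingales, because $\sum_cw_c\mathrm{Avg}_{I_c}=\mathrm{Avg}_{I_\nu}$. For the primed parts the correct weights are $|W_c|/|W_\nu|=w_c\rho_c/\rho_\nu$, which sum to $1$; they would give $\mathrm{Avg}_{W_\nu}$ exactly. Therefore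
$$\sum_cw_c\mathrm{Avg}_{W_c}-\mathrm{Avg}_{W_\nu}=\sum_cw_c\Big(1-\frac{\rho_c}{\rho_\nu}\Big)\big(\mathrm{Avg}_{W_c}-\mathrm{Avg}_{W_\nu}\big),$$
where subtracting $\mathrm{Avg}_{W_\nu}$ is allowed since $\sum_cw_c(1-\rho_c/\rho_\nu)=0$. By Step 2 the last bracket is at most $33$, and $\rho_\nu\ge\frac34$. Since $2\cdot33/\frac34=88\le100$, the drift $b_j:=\mathbb E[X_{j-1}-X_j|\nu_j]$ satisfies
$$|b_j|\le100\,\mathbb E\big[|\rho_{j-1}-\rho_j|\,\big|\,\nu_j\big],\qquad b_j^2\le10^4q_j,\quad q_j:=\mathbb E[(\rho_{j-1}-\rho_j)^2|\nu_j]. \tag{5.4}$$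

**Lemma 4.** For $n_0\le p<m\le M$, given any $\nu_m$:
$$\mathbb E\Big[\sum_{j=p+1}^m|b_j|\,\Big|\,\nu_m\Big]\le200\eta\sqrt{m-p},\qquad\text{hence}\quad|\mathbb E[X_p-X_m|\nu_m]|\le200\eta\sqrt{m-p},$$
$$\mathbb E[(X_p-X_m)^4|\nu_m]\le C_4(m-p)^2,\qquad C_4\ge1\text{ absolute}.$$

*Proof.* All expectations are given $\nu_m$ unless shown otherwise. For $p<j'\le m$, orthogonality of martingale increments and (5.1) give
$$\mathbb E\Big[\sum_{p<j\le j'}q_j\Big|\nu_{j'}\Big]=\mathbb E[(\rho_p-\rho_{j'})^2|\nu_{j'}]\le4\eta^2. \tag{5.5}$$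
By (5.4) and Cauchy–Schwarz, $\mathbb E\sum|b_j|\le100\sqrt{m-p}\,\big(\mathbb E\sum q_j\big)^{1/2}\le200\eta\sqrt{m-p}$.

For the fourth moment, first treat the drift. Since $q_j$ is a function of $\nu_j$, (5.5) used twice gives
$$\mathbb E\Big(\sum q_j\Big)^2\le2\,\mathbb E\sum_jq_j\,\mathbb E\Big[\sum_{p<j'\le j}q_{j'}\Big|\nu_j\Big]\le2\cdot4\eta^2\cdot4\eta^2=32\eta^4,$$
so $\mathbb E(\sum|b_j|)^4\le(m-p)^2\,\mathbb E(\sum b_j^2)^2\le32\cdot10^8\eta^4(m-p)^2$.

The martingale part $S=\sum_{j=p+1}^m(X_{j-1}-X_j-b_j)$ has $n=m-p$ increments bounded by $c=2C_3$. The Azuma–Hoeffding inequality says $\mathbb P(|S|>s)\le2e^{-s^2/(2nc^2)}$, so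
$$\mathbb ES^4=\int_0^\infty4s^3\,\mathbb P(|S|>s)\,ds\le8\cdot\tfrac12(2nc^2)^2=16c^4n^2.$$
As $X_p-X_m=S+\sum b_j$ and $(a+b)^4\le8(a^4+b^4)$, the constant $C_4=8\big(16(2C_3)^4+32\cdot10^8\big)$ works. $\square$

## 6. Away from resonance the walk moves

**Definition (forced).** A level-$j$ node $\nu$ is forced if $\mathrm{dist}(D_\nu/H_{j-2},\mathbb Z)\ge\frac1{18}$.

For instance $D_\nu=H_j/18$ gives $D_\nu/H_{j-2}=\frac12$ and the node is forced; $D_\nu=0$ or $D_\nu=H_j/9$ gives an integer and it is not.

**Lemma 5.** There are absolute $r\ge1$, $\sigma>0$, $\eta_*\in(0,\frac14]$, $m_*\ge r$ such that in every configuration with $n_0\ge m_*$, $\eta\le\eta_*$, every forced node $\nu$ of level $j\ge n_0+m_*$ satisfies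
$$\mathbb E[(X_{j-r}-X_j)^2\,|\,\nu_j=\nu]\ge\sigma^2 .$$

*Proof.* We argue by compactness: a sequence of counterexamples has a limit in which $X$ is constant down the tree, and a Fourier computation shows that this forces a resonance.

**Step 1: the counterexamples become rigid.** This step turns a small second moment into constancy at each fixed depth. If the lemma fails, then for each integer $q\ge4$ (take $r=m_*=q$, $\sigma=\eta_*=1/q$) there is a configuration with $n_0\ge q$, $\eta\le1/q$ and a forced node $\nu$ of level $j\ge n_0+q$ with $\mathbb E[(X_{j-q}-X_j)^2|\nu]<q^{-2}$. Fix a depth $d\ge0$. For $q>d$, Lemma 4 gives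
$$\big|X_{j-d}-\mathbb E[X_{j-q}|\nu_{j-d}]\big|\le200\eta\sqrt q\le200q^{-1/2}\to0,$$
and by Jensen $\mathbb E\big[(\mathbb E[X_{j-q}|\nu_{j-d}]-X_j)^2\big|\nu\big]\le q^{-2}$. So $\mathbb E[(X_{j-d}-X_j)^2|\nu]\to0$. Each depth-$d$ descendant of $\nu$ has probability at least $5^{-d}$, and therefore
$$\max_{\nu'\text{ at depth }d\text{ below }\nu}|X_{\nu'}-X_\nu|\to0\qquad(q\to\infty),\ \text{for every fixed }d. \tag{6.1}$$

**Step 2: the limiting data.** Call $P_x+T_\nu,\ P_y+T_\nu,\ P_{x'}+\tilde\pi(T_\nu),\ P_{y'}+\tilde\pi(T_\nu)$ the reference points of $x,y,x',y'$. Pass to one subsequence along which $\mathrm{off}_j/H_j$ at the reference points of $y,x',y'$ converge to $a,c,b\in[0,1]$ respectively (for $x$ the offset is $0$), and along which the signs $\varsigma_w=\pm1$ by which $u_j$ changes from the $j$-cell of the reference point of $w$ to the next $j$-cell are constant. (If there is no next cell in $[0,h_{M^*})$, put $\varsigma_w=1$; then no window below meets a next cell.)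

Let $\gamma=1_{[1/3,2/3)}-\frac13$ on $[0,1)$, extended with period $1$, and
$$G_0(\xi)=\sum_{m\ge1}\int_0^\xi\gamma(3^{m-1}s)\,ds .$$
The $m$-th integrand has period $3^{-(m-1)}$ and mean $0$, so the $m$-th term is $1$-periodic and at most $3^{-(m-1)}$ in size. So $G_0$ is continuous and $1$-periodic.

**Step 3: limits of window averages.** This step computes what an average of $u_{n_0}$ looks like in the limit. Let $w\in\{x,y,x',y'\}$ and let $K\subset[0,h_{M^*})$ be a window to the right of the reference point of $w$, whose endpoints, measured from the start of the $j$-cell containing that reference point and divided by $H_j$, converge to $\xi_1<\xi_2$ in $[0,2]$. Let $u_j^0$ be the value of $u_j$ at the reference point. We claim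
$$\frac1{H_j}\int_K\Big(u_{n_0}-u_j^0-\frac{j-n_0}3\Big)\to G_0(\xi_2)-G_0(\xi_1)+\varsigma_w\,\big|[\xi_1,\xi_2]\cap[1,2]\big|. \tag{6.2}$$
Use $u_{n_0}=u_j+\sum_{m=n_0}^{j-1}\chi_m$.

First, $u_j$ equals $u_j^0$ on the first cell and $u_j^0+\varsigma_w$ on the second, and these cells have lengths $H_j+O(1)$. Any further part of $K$ has length $o(H_j)$, lies in the third cell for large $q$, and has $|u_j-u_j^0|\le2$. This produces the term with $\varsigma_w$.

Second, for fixed $m'\ge1$,
$$\frac1{H_j}\int_K\big(\chi_{j-m'}-\tfrac13\big)\to\int_{\xi_1}^{\xi_2}\gamma(3^{m'-1}s)\,ds .$$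
By Lemma 1 the $k$-th $(j-m')$-cell in a $j$-cell starts at distance $kH_{j-m'}+O(m')$ from the start of that $j$-cell, so at relative position $k3^{-m'}+o(1)$, and it is a middle child if and only if $k\equiv1$ mod $3$. This is exactly where $\gamma(3^{m'-1}s)=\frac23$.

Third, we bound the tails. For large $q$ we have $|K|\le3H_j$, and Lemma 2 bounds the terms with $m=j-m'$, $m'>d'$, on the left by
$$\frac1{H_j}\sum_{m=n_0}^{j-d'-1}\big(3^{-m-1}\cdot3H_j+4\cdot3^{m+1}\big)\le2\cdot3^{-n_0}+4\cdot3^{-d'} ;$$
the corresponding terms of $G_0(\xi_2)-G_0(\xi_1)$ are at most $3^{-(m'-1)}$ each, in total at most $\frac32 3^{-d'}$. Let $q\to\infty$ (so $n_0\to\infty$) and then $d'\to\infty$; (6.2) follows.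

**Step 4: a functional equation.** The depth-$d$ descendants of $\nu$ occupy, after subtracting $T_\nu$ and dividing by $H_j$, intervals converging to $[k3^{-d},(k+1)3^{-d}]$, $0\le k<3^d$. Since $\eta\to0$, the same holds for the windows $W_{\nu'}$ relative to $\tilde\pi(T_\nu)$. Apply (6.2) to the four windows of $\nu'$, with $\xi_1=k3^{-d}$ shifted by $0,a,c,b$ respectively, and divide by the relative length $3^{-d}$. The terms $\frac{j-n_0}3$ cancel and the four $u_j^0$ combine to $U_\nu$, so
$$X_{\nu'}-U_\nu\to3^d\big(\Psi((k+1)3^{-d})-\Psi(k3^{-d})\big),\qquad\Psi(t)=\Theta(t)-\Theta(0)+\int_0^tJ,$$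
where for $t\in[0,1]$
$$\Theta(t)=G_0(t)-G_0(t+a)-G_0(t+c)+G_0(t+b),$$
$$J(t)=-\varsigma_y1_{a+t>1}-\varsigma_{x'}1_{c+t>1}+\varsigma_{y'}1_{b+t>1}.$$
The window of $x$ stays inside $[0,1]$ in the limit and gives no term in $J$. The case $d=0$ says $X_\nu-U_\nu\to\Psi(1)$. With (6.1) we get $3^d\big(\Psi((k+1)3^{-d})-\Psi(k3^{-d})\big)=\Psi(1)$ for all $d,k$. So $\Psi(t)=t\Psi(1)$ at triadic rationals, hence on $[0,1]$ by continuity. With $\kappa=\Psi(1)$,
$$\Theta(t)=\Theta(0)+\kappa t-\int_0^tJ\quad(0\le t\le1),\qquad\Theta(0)=\Theta(1), \tag{6.3}$$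
the second equation by periodicity of $G_0$.

**Step 5: Fourier coefficients.** We now compare sizes of Fourier coefficients: the left side of (6.3) is large along powers of $3$, the right side is not. Write $\mathbf e(x)=e^{2\pi ix}$ and $\hat F(n)=\int_0^1F(s)\mathbf e(-ns)ds$, with $n\ne0$. We have
$$\hat\gamma(k)=(-1)^k\frac{\sin(\pi k/3)}{\pi k}\quad(k\ne0),$$
which vanishes if $3|k$. The function $s\mapsto\gamma(3^ms)$ has $n$-th coefficient $\hat\gamma(n/3^m)$ if $3^m|n$ and $0$ otherwise, and a periodic primitive divides the $n$-th coefficient by $2\pi in$. So for $n=3^vn'$ with $3\nmid n'$,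
$$\hat G_0(n)=\frac{\hat g(n)}{2\pi in},\qquad\hat g(n)=\sum_{m\ge0,\ 3^m|n}\hat\gamma(n/3^m)=\hat\gamma(n'),\qquad|\hat g(n)|=\frac{\sqrt3/2}{\pi|n'|},$$
because only $m=v$ contributes. Let $\omega=\delta_0+\delta_b-\delta_a-\delta_c$ on $\mathbb R/\mathbb Z$ and $\tilde\omega(n)=\int\mathbf e(nx)\,d\omega$. Then $\hat\Theta(n)=\hat G_0(n)\tilde\omega(n)$. Integrating by parts in (6.3), with $\Theta(0)=\Theta(1)$, gives $2\pi in\,\hat\Theta(n)=-\hat J(n)$. So $\hat g(n)\tilde\omega(n)=-\hat J(n)$. As $J$ is a signed sum of three indicators of intervals, $|\hat J(n)|\le\frac3{\pi|n|}$. Dividing, $|\tilde\omega(3^vn')|\le2\sqrt3\cdot3^{-v}$, that is,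
$$|\tilde\omega(3^vn')|^2\le12\cdot9^{-v}\qquad(3\nmid n'). \tag{6.4}$$

**Step 6: the four points must pair up.** Let $\omega_v$ be the image of $\omega$ under multiplication by $3^v$, so $\tilde\omega_v(n)=\tilde\omega(3^vn)$, and let $A_v=\sum_p\omega_v(\{p\})^2\in\{0,1,\dots,16\}$. For a finite combination of point masses, $|\tilde\omega_v(n)|^2=\sum_{p,p'}\omega_v(\{p\})\omega_v(\{p'\})\mathbf e(n(p-p'))$, and averaging over $|n|\le L\to\infty$ kills the terms with $p\ne p'$ (Wiener's lemma). So the mean of $|\tilde\omega(3^vn)|^2$ over $n\in\mathbb Z$ is $A_v$. Over $n\in3\mathbb Z$ it is the mean of $|\tilde\omega_{v+1}|^2$ over $\mathbb Z$, namely $A_{v+1}$. The multiples of $3$ have density $\frac13$, so the mean over $n\notin3\mathbb Z$ is $\frac32A_v-\frac12A_{v+1}$. For $v\ge2$ this half-integer lies in $[0,\frac{12}{81}]$ by (6.4), so it is $0$, and $A_{v+1}=3A_v$. Since $A_v\le16$ for all $v$, we get $A_2=0$, that is, $\omega_2=0$. So $\{0,9b\}=\{9a,9c\}$ modulo $1$ as multisets; adding up, $9(b-a-c)\in\mathbb Z$.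 But
$$\frac{D_\nu}{H_{j-2}}=\frac{9D_\nu}{H_j}\to9(0-a-c+b)\in\mathbb Z,$$
contradicting $\mathrm{dist}(D_\nu/H_{j-2},\mathbb Z)\ge\frac1{18}$. $\square$

## 7. Spreading across one window of levels

From now on $\alpha\in(0,1)$ is the fraction of levels that are guaranteed to be forced. A window of levels is $(p_0+64^{i-1},\,p_0+64^i]$; in it the walk has about $64^i$ steps, and its natural size is $8^i$.

**Lemma 6.** Let $c_1=\min(1,\sigma/(16r))$. For $\alpha\in(0,1)$ there are $\eta(\alpha)>0$, $i(\alpha)\ge1$ such that the following holds if $n_0\ge m_*$, $\eta\le\min(\eta_*,\eta(\alpha))$, $i\ge i(\alpha)$. Let $p_0\ge n_0$, $m=p_0+64^i\le M$, $p=p_0+64^{i-1}$, and let $\nu$ be a level-$m$ node for which there are at least $\alpha64^i$ levels $j\in(p,m]$ all of whose nodes descending from $\nu$ (including $\nu$ if $j=m$) are forced. Then $\mathbb E[|X_p-x^*|\,|\,\nu]\ge c_1\sqrt\alpha\,8^i$ for every $x^*\in\mathbb R$.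

*Proof.* The walk makes at least $\alpha64^i$ moves of variance bounded below. Its second moment, cut off suitably, must then be large, and a small first moment contradicts this.

**Step 1: choices.** Choose $i(\alpha)$ such that $64^{i-1}\ge m_*$, $\alpha64^i\ge2r$ and $4c_1\sqrt\alpha8^i\ge(r+1)C_3$ for $i\ge i(\alpha)$, and put $\eta(\alpha)=\min\big(\frac{c_1\sqrt\alpha}{200},\frac{\sigma^2\sqrt\alpha}{51200r^2c_1}\big)$. All expectations are given $\nu$. Put $Z_j=X_j-x^*$, $\theta=c_1\sqrt\alpha8^i$, and suppose $\mathbb E|Z_p|<\theta$.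

**Step 2: the walk is small at all levels of the window.** By Lemma 4, $|Z_j|\le\mathbb E[|Z_p|\,|\nu_j]+200\eta8^i$, and $200\eta8^i\le\theta$. So $\mathbb E|Z_j|\le2\theta$ for $p\le j\le m$, and $\mathbb P(|Z_j|>4\theta)\le\frac12$.

**Step 3: a truncated square.** Let $a=8\theta$, and $\varphi(z)=z^2$ for $|z|\le a$, $\varphi(z)=2a|z|-a^2$ otherwise. Then $\varphi$ is convex and $C^1$, $|\varphi'|\le2a$ and $0\le\varphi(z)\le2a|z|$. With $\delta_j=X_{j-1}-X_j$, $|\delta_j|\le C_3$,
$$\varphi(Z_j+\delta_j)\ge\varphi(Z_j)+\varphi'(Z_j)\delta_j+\delta_j^2\,1_{|Z_j|\le a-C_3}:$$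
if $|Z_j|\le a-C_3$, both points are in the quadratic range and equality holds; otherwise this is convexity. Take expectations, using $\mathbb E[\delta_j|\nu_j]=b_j$, and sum over $j$ from $m$ down to $p+1$:
$$\mathbb E\varphi(Z_p)\ge-2a\,\mathbb E\sum_{j=p+1}^m|b_j|+\mathbb E\sum_{j=p+1}^m1_{|Z_j|\le a-C_3}(X_{j-1}-X_j)^2. \tag{7.1}$$

**Step 4: the last sum is large.** Consider those of the given levels $j$ with $j-r\ge p$; there are at least $\alpha64^i-r\ge\frac12\alpha64^i$ of them, and $j>p\ge n_0+m_*$, so Lemma 5 applies. If $|Z_j|\le4\theta$, then $|Z_{j'}|\le4\theta+rC_3\le a-C_3$ for $j-r\le j'\le j$. By Cauchy–Schwarz on the $r$ increments and Lemma 5 at the forced node $\nu_j$,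
$$\mathbb E\sum_{j'=j-r+1}^j1_{|Z_{j'}|\le a-C_3}(X_{j'-1}-X_{j'})^2\ge\frac1r\,\mathbb E\big[1_{|Z_j|\le4\theta}(X_{j-r}-X_j)^2\big]\ge\frac{\sigma^2}{2r}.$$
Each $j'$ is counted for at most $r$ values of $j$. So the last sum in (7.1) is at least $\frac1r\cdot\frac12\alpha64^i\cdot\frac{\sigma^2}{2r}=\frac{\sigma^2\alpha64^i}{4r^2}$.

**Step 5: contradiction.** On the other side, $\mathbb E\varphi(Z_p)\le2a\,\mathbb E|Z_p|\le16\theta^2=16c_1^2\alpha64^i\le\frac{\sigma^2}{16r^2}\alpha64^i$, and by Lemma 4 the drift term is at most $2a\cdot200\eta8^i=3200c_1\sqrt\alpha\,\eta\,64^i\le\frac{\sigma^2}{16r^2}\alpha64^i$. So (7.1) would give $\frac14\le\frac1{16}+\frac1{16}$. $\square$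

We convert this into a multiplicative gain per window by means of a potential $G$ that is peaked at $0$. Put
$$C_5=96(C_4+1),\quad A=\Big(\frac{C_5}{c_1\sqrt\alpha}\Big)^{1/3},\quad\beta=\frac1{16A},\quad\lambda=\beta c_1\sqrt\alpha=c_6\,\alpha^{2/3},\quad c_6=\frac{c_1^{4/3}}{16\,C_5^{1/3}},$$
$$G(y)=1-\beta|y|\ \ (\beta|y|\le\tfrac12),\qquad G(y)=\frac1{8\beta^2y^2}\ \ (\beta|y|\ge\tfrac12).$$
At $\beta|y|=\frac12$ both formulas give $\frac12$. So $G$ is continuous, even, decreasing in $|y|$, and $G\le1$. The exponent $\frac23$ arises because the slope $\beta$ of the potential may be taken of order $\alpha^{1/6}$ while the walk moves by order $\alpha^{1/2}$.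

**Lemma 7.** There is $\alpha_0$ such that if $\alpha\le\alpha_0$, in the situation of Lemma 6 with additionally $\eta\le\min(\frac{c_1\sqrt\alpha}{600},\frac1{800})$, for every $x^*\in\mathbb R$:
$$\mathbb E\big[G\big((X_p-x^*)/8^{i-1}\big)\,\big|\,\nu\big]\le(1-\lambda)\,G\big((X_m-x^*)/8^i\big).$$

*Proof.* Since $A\to\infty$ and $\lambda\to0$ as $\alpha\to0$, we may take $\alpha_0$ so that for $\alpha\le\alpha_0$: $16C_4/A^3\le\frac14$, $256C_4/A^4\le\frac1{20}$, $A\ge1$, $\lambda\le\frac1{32}$. Put $y=(X_m-x^*)/8^i$ and $Y=(X_p-x^*)/8^i$, so that we must bound $\mathbb EG(8Y)$; expectations are given $\nu$. As $m-p\le64^i$, Lemmas 4 and 6 give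
$$\mathbb E|Y-y|^4\le C_4,\qquad|\mathbb EY-y|\le200\eta,\qquad\mathbb E|Y|\ge c_1\sqrt\alpha .$$
As $8\beta A=\frac12$, we also have $G(8Y)\le1-8\beta\min(|Y|,A)$: equality for $|Y|\le A$, and $G(8Y)\le\frac12$ beyond.

**Case 1: $|y|\le1$.** Here the gain comes from Lemma 6. Averaging $\mathbb E|Y|\ge c_1\sqrt\alpha$ and $\mathbb E|Y|\ge|y|-200\eta$, and using $100\eta\le\frac16c_1\sqrt\alpha$,
$$\mathbb E|Y|\ge\tfrac12(c_1\sqrt\alpha+|y|)-100\eta\ge\tfrac13(c_1\sqrt\alpha+|y|).$$
Also $\mathbb E|Y|1_{|Y|>A}\le\mathbb E|Y|^4/A^3\le8(C_4+1)/A^3=c_1\sqrt\alpha/12$. So $\mathbb E\min(|Y|,A)\ge\frac14(c_1\sqrt\alpha+|y|)$ and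
$$\mathbb EG(8Y)\le1-2\lambda-2\beta|y|\le(1-\lambda)(1-\beta|y|)=(1-\lambda)G(y).$$

**Case 2: $1<|y|\le A/2$.** Here the change of scale by $8$ already gives enough. If $|Y|>A$, then $|Y-y|\ge|Y|/2\ge A/2$, so $\mathbb E|Y|1_{|Y|>A}\le2C_4/(A/2)^3\le\frac14$. Also $\mathbb E|Y|\ge|y|-200\eta\ge|y|-\frac14$. So $\mathbb E\min(|Y|,A)\ge|y|-\frac12\ge|y|/2$ and
$$\mathbb EG(8Y)\le1-4\beta|y|\le1-\lambda-\beta|y|\le(1-\lambda)(1-\beta|y|),$$
because $3\beta|y|\ge\beta\ge\lambda$.

**Case 3: $|y|>A/2$.** Now $\mathbb P(|Y|<|y|/2)\le16C_4/y^4$, so $\mathbb EG(8Y)\le G(4y)+16C_4/y^4$. Let $\tau=\beta|y|>\frac1{32}$; note $16C_4/y^4\le256C_4/A^4\le\frac1{20}$.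

- If $\tau\le\frac18$: $1-4\tau+\frac1{20}\le1-\lambda-\tau\le(1-\lambda)(1-\tau)$, since $3\tau\ge\frac3{32}\ge\frac1{32}+\frac1{20}$.
- If $\frac18<\tau\le\frac12$: $G(4y)=\frac1{128\tau^2}\le\frac47(1-\tau)$, because $\tau^2(1-\tau)$ increases on $[0,\frac23]$ and equals $\frac7{512}$ at $\tau=\frac18$. As $G(y)=1-\tau\ge\frac12$, also $\frac1{20}\le\frac1{10}G(y)$. The sum is at most $0.8\,G(y)\le(1-\lambda)G(y)$.
- If $\tau>\frac12$: $|y|>8A$, $G(4y)=G(y)/16$, and $16C_4y^{-4}=G(y)\cdot128C_4\beta^2y^{-2}\le G(y)\cdot\frac{128C_4}{256\cdot64A^4}\le\frac14G(y)$. The sum is at most $\frac5{16}G(y)\le(1-\lambda)G(y)$. $\square$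

## 8. Stages of levels, good nodes, and how rare the bad residues are

Fix $\alpha\le\min(\alpha_0,\frac12)$ with
$$\alpha\log(3\mathrm e/\alpha)\le\lambda/4=c_6\,\alpha^{2/3}/4, \tag{8.1}$$
where $\mathrm e$ is Euler's number; this is possible since $\alpha\log(3\mathrm e/\alpha)=o(\alpha^{2/3})$ as $\alpha\to0$. Now $A,\beta,\lambda$ are fixed. Let $\eta=\min(\eta_*,\eta(\alpha),\frac{c_1\sqrt\alpha}{600},\frac1{800})$. The constants $C_7,\dots,C_{11}$ below depend only on $\alpha$. The phrase "$n_0$ large" means $n_0\ge$ a constant depending only on $\alpha$; finitely many such conditions will be imposed, among them $n_0\ge m_*$.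

**Definition (stages).** Put $l_0=n_0$ and for $k\ge1$
$$I_k=\min\{I:8^I\ge H_{l_{k-1}}\},\qquad l_k=l_{k-1}+64^{I_k},\qquad i_k=\min\{i\ge1:64^{i-1}\ge2l_{k-1}\}.$$

The $64^{I_k}$ levels of a stage let the walk spread to size $8^{I_k}\ge H_{l_{k-1}}$. The windows $i<i_k$ are given up, because there the residues of $D$ are not frozen.

We record sizes. By minimality of $I_k$, $64^{I_k}<64H_{l_{k-1}}^2=144\cdot9^{l_{k-1}}$, so $l_k\le145\cdot9^{l_{k-1}}$. Also $i_k\ge2$, $64^{i_k}\ge128\,l_{k-1}$, and by minimality $64^{i_k}<64^2\cdot2l_{k-1}$, so $8^{i_k}\le91\sqrt{l_{k-1}}$. So $i_k\le I_k$ for $n_0$ large, and for $k\ge2$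
$$8^{i_k}\le91\sqrt{145}\cdot3^{l_{k-2}}\le1100\cdot3^{l_{k-2}}. \tag{8.2}$$

**Definition (good).** For $i_k\le i\le I_k$ let $B_{k,i}$ be the set of $\xi\in\mathbb R$ such that
$$\#\big\{j\in(l_{k-1}+64^{i-1},\,l_{k-1}+64^i]:\ \mathrm{dist}(\xi/H_{j-2},\mathbb Z)\ge\tfrac19\big\}<\alpha64^i.$$
A level-$l_k$ node $\nu$ ($k\ge1$) is $k$-good if $D_\nu\notin B_{k,i}$ for all $i_k\le i\le I_k$.

For example, $\xi=0$ lies in every $B_{k,i}$, since its distances are all $0$: exact resonance is bad at all scales.

**Robustness.** Let $n_0$ be large, $\nu$ be $k$-good and $i_k\le i\le I_k$. Then every node of level $L_i:=l_{k-1}+64^i$ in $\nu$ satisfies the hypotheses of Lemmas 6 and 7 with $p_0=l_{k-1}$.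

*Proof.* The point is that the residues of $D$ hardly change inside $\nu$. Let $j>l_{k-1}+64^{i_k-1}\ge3l_{k-1}$ and let $\nu'\subset\nu$ be a node of level $j\le l_k$. By (4.2) for $\nu$ and $\nu'$, and since $H_{l_k}$ is an integer multiple of $H_j$, $D_{\nu'}\equiv D_\nu+\frac12(U_{\nu'}-U_\nu)$ modulo $H_j$, and $H_j$ is an integer multiple of $H_{j-2}$. By (5.2) and (5.3),
$$\tfrac12|U_{\nu'}-U_\nu|\le\tfrac12(136\,l_k+128)\le2\cdot10^4\cdot9^{l_{k-1}},\qquad H_{j-2}\ge\tfrac12\,27^{l_{k-1}}.$$
For $n_0$ large the ratio is at most $\frac1{18}$. So if $\mathrm{dist}(D_\nu/H_{j-2},\mathbb Z)\ge\frac19$, then $\mathrm{dist}(D_{\nu'}/H_{j-2},\mathbb Z)\ge\frac1{18}$, and $\nu'$ is forced. Since $D_\nu\notin B_{k,i}$, there are at least $\alpha64^i$ such levels $j\in(L_{i-1},L_i]$. Also $i\ge i_k\ge i(\alpha)$ for $n_0$ large, because $64^{i_k}\ge128n_0$, and $L_i\le l_k\le M$. The conditions on $\eta$ and $\alpha$ hold by choice. $\square$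

**Lemma 8.** For $i_k\le i\le I_k$ let $n=64^i-64^{i-1}$, $q=l_{k-1}+64^i-2$, $q'=l_{k-1}+64^{i-1}-3=q-n-1$. Then $B_{k,i}$ is contained in a union of at most $3(3\mathrm e/\alpha)^{\alpha64^i}$ sets $J+H_q\mathbb Z$ with $J$ a half-open interval of length $H_{q'}$.

*Proof.* We read the condition off the ternary digits and count words. Let $0.e_1e_2\dots$ be the ternary expansion, not ending in $222\ldots$, of the fractional part of $\xi/H_q$. For $0\le m<n$ and $j=q+2-m$ (these $j$ exhaust $(l_{k-1}+64^{i-1},l_{k-1}+64^i]$),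
$$\xi/H_{j-2}=3^m\,\xi/H_q\equiv0.e_{m+1}e_{m+2}\dots\pmod1.$$
If $(e_{m+1},e_{m+2})\notin\{00,22\}$, this lies in $[\frac19,\frac89)$ and so has distance at least $\frac19$ from $\mathbb Z$; call such $m$ exceptional. If $\xi\in B_{k,i}$, fewer than $F=\alpha64^i$ indices $m<n$ are exceptional. The word $e_1\dots e_{n+1}$ is determined by $e_1$, the exceptional set, and the digits $e_{m+2}$ at exceptional $m$, since at other $m$ we have $e_{m+2}=e_{m+1}$.

For real $0<F\le n$,
$$\sum_{s\le F}\binom ns\le\sum_s\binom ns\Big(\frac Fn\Big)^{s-F}=\Big(\frac nF\Big)^F\Big(1+\frac Fn\Big)^n\le\Big(\frac{\mathrm en}F\Big)^F.$$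
Here $F\le n\le64^i$ because $\alpha\le\frac12$. So there are at most $3\sum_{s\le F}\binom ns3^s\le3\cdot3^F(\mathrm en/F)^F\le3(3\mathrm e/\alpha)^F$ words. Each word confines $\xi$ modulo $H_q$ to a half-open interval of length $3^{-n-1}H_q=H_{q'}$. $\square$

**Lemma 9.** Let $n_0$ be large, $\nu$ be $k$-good, $i_k\le i_g\le i_S\le I_k$, $S\ge8^{i_S}$, $x_0\in\mathbb R$. Then
$$\mathbb P\big(\mathrm{dist}(X_{l_{k-1}},x_0+2S\mathbb Z)\le8^{i_g}\,\big|\,\nu\big)\le C_9(1-\lambda)^{i_S-i_g}.$$

*Proof.* We put the potential $G$ around every lattice point and run it down through the windows $i_S,i_S-1,\dots,i_g+1$.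

**Step 1: the decay of the summed potential.** Let $p_s=x_0+2Ss$ for $s\in\mathbb Z$ and $\Gamma_i(x)=\sum_sG((x-p_s)/8^i)$, which is finite as $G$ decays like $y^{-2}$. Summing Lemma 7 with $x^*=p_s$ at nodes of level $L_i$ in $\nu$ (allowed by Robustness), for $i_g<i\le i_S$,
$$\mathbb E[\Gamma_{i-1}(X_{L_{i-1}})|\nu_{L_i}]\le(1-\lambda)\Gamma_i(X_{L_i}).$$
Since $2S/8^{i_S}\ge2$, the points $p_s/8^{i_S}$ are at least $2$ apart, so $\Gamma_{i_S}\le2\sum_{s\ge0}G(2s)=:C_8<\infty$. Hence $\mathbb E[\Gamma_{i_g}(X_{L_{i_g}})|\nu]\le C_8(1-\lambda)^{i_S-i_g}$.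

**Step 2: from level $L_{i_g}$ to level $l_{k-1}$.** With $y=(X_{L_{i_g}}-p_s)/8^{i_g}$ and $C_7=2(C_4+1)$ we claim
$$\mathbb P(|X_{l_{k-1}}-p_s|\le8^{i_g}\,|\,\nu_{L_{i_g}})\le C_7G(y).$$
If $|y|\le2$, then $G(y)\ge1-2\beta\ge\frac78$ and $C_7G(y)\ge1$. If $|y|>2$, the event forces $|X_{l_{k-1}}-X_{L_{i_g}}|\ge\frac12|y|8^{i_g}$, which by the fourth moment in Lemma 4 has probability at most $16C_4y^{-4}$. For $2<|y|\le\frac1{2\beta}$ this is at most $C_4\le2C_4G(y)$, as $G(y)\ge\frac12$. For $|y|>\frac1{2\beta}$ it equals $128C_4\beta^2y^{-2}G(y)\le C_4G(y)$, since $\beta\le\frac1{16}$ and $|y|\ge2$.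

Sum over $s$ and take expectations: the lemma holds with $C_9=C_7C_8$. $\square$

## 9. A good top node allows few successes

**Definition (successful).** In a configuration, a level-$n_0$ node is successful if some integer $t$ in it satisfies $t'=\tilde\pi(t)\in\mathbb Z$, $\mathrm{off}_{n_0}(P_x+t)=\mathrm{off}_{n_0}(P_{x'}+t')$ and $\mathrm{off}_{n_0}(P_y+t)=\mathrm{off}_{n_0}(P_{y'}+t')$.

**Proposition 10.** Let $n_0$ be large, $M=l_K$, $K\ge1$, and consider a configuration with parameters $(n_0,M,\eta)$ whose top node $I_{top}$ is $K$-good. Then $\mathbb P(\nu_{n_0}\text{ successful})\le\frac14$.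

*Proof.* Step 1 shows that goodness is passed down from stage to stage; Step 2 uses goodness at the last stage to show that success is rare.

**Step 1: with probability at least $\frac78$ all $\nu_{l_k}$, $1\le k\le K$, are $k$-good.** Let $2\le k\le K$ and let $\nu$ be $k$-good of level $l_k$. Suppose $\nu''=\nu_{l_{k-1}}\subset\nu$ is not $(k-1)$-good. Then for some $i\in[i_{k-1},I_{k-1}]$ and some set $J+H_q\mathbb Z$ of Lemma 8 for $B_{k-1,i}$, so that
$$q=l_{k-2}+64^i-2\le l_{k-1},\qquad q'=l_{k-2}+64^{i-1}-3,$$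
we have $D_{\nu''}\in J+H_q\mathbb Z$. By (4.2) for $\nu$ and $\nu''$ (both $H_{l_{k-1}}$ and $H_{l_k}$ are integer multiples of $H_q$), $D_{\nu''}\equiv D_\nu+\frac12(U_{\nu''}-U_\nu)$ modulo $H_q$, so
$$U_{\nu''}\in U_\nu-2D_\nu+2J+2H_q\mathbb Z.$$
The interval $2J$ has half-length $H_{q'}$, and $|X_{l_{k-1}}-U_{\nu''}|\le64$ by (5.2). So $X_{l_{k-1}}$ is within $H_{q'}+64$ of $x_0+2H_q\mathbb Z$, with $x_0$ depending only on $\nu$ and $J$. Apply Lemma 9 with
$$S=H_q,\qquad i_S=\max\{i':8^{i'}\le H_q\},\qquad i_g=\min\{i':8^{i'}\ge H_{q'}+64\}.$$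

We check its hypotheses. First, $i_S\le I_k$, as $H_q\le H_{l_{k-1}}\le8^{I_k}$. Second, since $64^{i-1}\ge2l_{k-2}$, we have $q'\ge3l_{k-2}-3$, and for $n_0$ large $H_{q'}\ge\frac1{18}27^{l_{k-2}}\ge\max(64,1100\cdot3^{l_{k-2}})$. By (8.2), $8^{i_g}\ge8^{i_k}$, so $i_g\ge i_k$. Third, using $H_{q'}+64\le2H_{q'}$ and $H_q/H_{q'}=3^{n+1}$ with $n=\frac{63}{64}64^i$,
$$i_S-i_g\ge\log_8\frac{H_q}{2H_{q'}}-2\ge(\log_83)\tfrac{63}{64}64^i-2\ge\tfrac12\,64^i-2\ge0 .$$

Now sum over $i$ and $J$. By Lemma 8, (8.1) and $\log(1-\lambda)\le-\lambda$, the conditional probability given $\nu$ that $\nu''$ is not $(k-1)$-good is at most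
$$\sum_{i\ge i_{k-1}}3(3\mathrm e/\alpha)^{\alpha64^i}\,C_9(1-\lambda)^{64^i/2-2}\le C_{10}\sum_{i\ge i_{k-1}}e^{-\lambda64^i/4}\le C_{11}e^{-\lambda l_{k-2}/4},$$
with $C_{10}=3C_9(1-\lambda)^{-2}$ and $C_{11}=C_{10}/(1-e^{-\lambda/4})$; here we used $64^i\ge64^{i_{k-1}}+(i-i_{k-1})$ and $64^{i_{k-1}}\ge128\,l_{k-2}$. This is the place where $\lambda$ has to beat $\alpha\log(3\mathrm e/\alpha)$.

Since $l_{k-2}\ge n_0+k-2$, the sum over $k\ge2$ is at most $C_{11}e^{-\lambda n_0/4}/(1-e^{-\lambda/4})\le\frac18$ for $n_0$ large. The node $\nu_{l_K}=I_{top}$ is $K$-good. If some $\nu_{l_k}$ is not $k$-good, take the largest such $k$; then $\nu_{l_{k+1}}$ is $(k+1)$-good, and the bound just summed covers this event. So all of them are good with probability at least $\frac78$.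

**Step 2: success is rare inside a $1$-good node.** Let $\nu$ be $1$-good of level $l_1$. If $\nu_{n_0}\subset\nu$ is successful via $t$, then $D_{n_0}(t,t')=0$, so by (4.2) $U_{n_0}(t,t')\in-2\Delta+2H_{n_0}\mathbb Z$. By (5.2), $X_{n_0}$ is within $64\le8^{i_1}$ of $-2\Delta+2H_{n_0}\mathbb Z$. Lemma 9 with $k=1$, $S=H_{n_0}$, $i_g=i_1$ and $i_S=\max\{i:8^i\le H_{n_0}\}\le I_1$ bounds the conditional probability of this by $C_9(1-\lambda)^{i_S-i_1}$. Here
$$i_S-i_1\ge\log_8H_{n_0}-1-\log_8(91\sqrt{n_0})\to\infty\qquad(n_0\to\infty),$$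
so for $n_0$ large the hypothesis $i_g\le i_S$ holds and the bound is at most $\frac18$. Adding the $\frac18$ from Step 1 gives $\frac14$. $\square$

## 10. From a cheap matching to a configuration: proof of Theorem A

Fix $n_0$ large as above, also with $5\cdot3^{-n_0}\le\frac1{20}$ and with (10.1) below. Let $\mathcal P=\mathcal P_{n_0}$ consist of the levels of $\tau_{n_0}$ and the complement of $\tau_{n_0}$, and $\mathcal Q=\mathcal P\times\mathcal P$. Fix $\varepsilon\in(0,\frac18)$ with $8\varepsilon\le\eta$ and $4\varepsilon+40\varepsilon/\eta\le\frac1{20}$. In this section $\mathrm{Prob}$ refers to the independent points $z=(x,y)$, $z'=(x',y')$ with law $\mu\times\mu$.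

**Claim.** For all large $K$, with $M=l_K$ and $N=4h_M$: $\ \mathrm{Prob}(\bar f_N(z,z')\ge\varepsilon)\ge\frac12$.

Granting the Claim, $\Phi_{4h_{l_K}}(T\times T,\mathcal Q)\ge\varepsilon/2$ for large $K$. For an arbitrary $N$, (2.1) with $N'=4h_{l_K}\to\infty$ gives $\Phi_N\ge\varepsilon/2=:\delta$. By (F), $T\times T$ is not standard. So the Claim implies Theorem A.

*Proof of the Claim.*

**Step 1: three events.** We isolate the pairs $(z,z')$ for which any configuration will have a good top node.

- $E_1$: all four points are in $\tau_{M^*}$, at heights $P_w$ with $P_w+N<h_{M^*}$. Fix $M^*>M$ so large that $\mathrm{Prob}(E_1)\ge\frac78$.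
- $E_2$: all four points are in $\tau_M$; $\mathrm{Prob}(E_2)\ge1-4\cdot3^{-M-1}$. On $E_2$ let $D_0$ be (height of $x$) $-$ (of $y$) $-$ (of $x'$) $+$ (of $y'$), heights taken in $\tau_M$.
- $E_3\subset E_2$: for some integer $\kappa$ with $|\kappa|\le20$ and some $i_K\le i\le I_K$, $D_0+\kappa/2\in B_{K,i}$.

**Step 2: $E_3$ is unlikely.** Given $E_2$, the four heights in $\tau_M$ are independent and uniform on $\{0,\dots,h_M-1\}$. Let $J+H_q\mathbb Z$ be as in Lemma 8 for $B_{K,i}$ (so $q\le M-2$) and fix $\kappa$. With three heights fixed, $D_0+\kappa/2$ runs through $h_M$ points of an arithmetic progression with step $1$. At most $h_M/H_q+2$ translates of $J$ are met, each containing at most $H_{q'}+1$ of the points. As $h_M\ge8H_q$ and $H_{q'}+1\le2H_{q'}$,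
$$\mathrm{Prob}(D_0+\kappa/2\in J+H_q\mathbb Z\,|\,E_2)\le\frac{(h_M/H_q+2)(H_{q'}+1)}{h_M}\le\frac{6H_{q'}}{H_q}=6\cdot3^{-n-1},\qquad n=\tfrac{63}{64}64^i .$$
By (8.1), $\alpha\log(3\mathrm e/\alpha)\le\frac14$, and $\frac{63}{64}\log3>1.05$, so
$$\mathrm{Prob}(E_3|E_2)\le41\sum_{i\ge i_K}3(3\mathrm e/\alpha)^{\alpha64^i}\,6\cdot3^{-\frac{63}{64}64^i}\le738\sum_{i\ge i_K}e^{-0.8\cdot64^i}\le\tfrac18 \tag{10.1}$$
for $n_0$ large, as $64^{i_K}\ge128n_0$. Hence $\mathrm{Prob}(E_1\cap E_2\setminus E_3)\ge1-\frac18-4\cdot3^{-M-1}-\frac18\ge\frac12$ for $K$ large.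

**Step 3: top nodes are good.** On $E_1\cap E_2\setminus E_3$, every configuration built from these $P_w$ and $N$, with any $\tilde\pi$ and any $I_{top}\subset[0,N]$ with $P_x+I_{top}$ an $M$-cell, has a $K$-good top node. Indeed, on $E_1\cap E_2$ the heights in $\tau_M$ are the numbers $\mathrm{off}_M(P_w)$, so $D_0=D_M(0,0)$. For $s\in[0,N]$, $P_w$ and $P_w+s$ lie in $M$-cells whose indices differ by at most $5$, since cells have length at least $h_M=N/4$. So $u_M(P_w+s)$ differs from $u_M(P_w)$ by at most $5$, and $U_M(s,s')$ differs from $U_M(0,0)$ by an integer of size at most $20$. By (4.2), for $s,s'\in[0,N]$,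
$$D_M(s,s')\in D_0+\{\kappa/2:\kappa\in\mathbb Z,\ |\kappa|\le20\}+H_M\mathbb Z.$$
Finally, $B_{K,i}$ is $H_M$-periodic, because $H_M$ is an integer multiple of every $H_{j-2}$ that occurs in its definition. So $D_{I_{top}}\notin B_{K,i}$ for $i_K\le i\le I_K$.

From here on $(z,z')\in E_1\cap E_2\setminus E_3$, and we suppose $\bar f_N(z,z')<\varepsilon$ and look for a contradiction.

**Step 4: interpolating the matching.** Let $(t_k,t_k')_{k\le L}$ be a matching with $L>(1-\varepsilon)N$, and let $\pi:[t_1,t_L]\to[t_1',t_L']$ be its piecewise linear interpolation. Fewer than $\varepsilon N$ times are unmatched on either side, so $t_1\le\varepsilon N$, $t_L\ge(1-\varepsilon)N-1$, and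
$$\int|\pi'-1|\le\sum_k\big|(t'_{k+1}-t'_k)-(t_{k+1}-t_k)\big|\le\sum_k(t'_{k+1}-t'_k-1)+\sum_k(t_{k+1}-t_k-1)\le2\varepsilon N=8\varepsilon h_M.$$
As $t_L-t_1\ge(1-2\varepsilon)N-1\ge3h_M-1\ge2(h_M+1)$ and $M$-cells have length at most $h_M+1$, there is $I_{top}\subset[t_1,t_L]$ such that $P_x+I_{top}$ is an $M$-cell: the one after the cell that contains $P_x+t_1$. Put $\ell(E)=\int_E|\pi'-1|$. For a node, its $\pi$-ratio satisfies $\big||\pi(I_\nu)|/|I_\nu|-1\big|\le\ell(I_\nu)/|I_\nu|$. In particular the $\pi$-ratio of $I_{top}$ is within $8\varepsilon\le\eta$ of $1$.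

**Step 5: repairing bad nodes.** The map $\pi$ may violate (5.1) at small nodes; we straighten it there at small cost. Call a node of level $>n_0$ broken if its $\pi$-ratio and those of all its ancestors lie in $[1-\eta,1+\eta]$ but some child has ratio outside. A broken node $\nu$ has a child $c$ with $\ell(I_\nu)\ge\ell(I_c)>\eta|I_c|\ge\eta|I_\nu|/5$. The maximal broken nodes are disjoint, so their total length is at most $5\cdot8\varepsilon h_M/\eta=40\varepsilon h_M/\eta$. Let $\tilde\pi$ be affine on each maximal broken node with the same endpoint values as $\pi$, and $\tilde\pi=\pi$ elsewhere on $I_{top}$.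

Then (5.1) holds. A node contained in a maximal broken node inherits the ratio of that node, which is in range. A node not contained in one contains or is disjoint from each maximal broken node, so $|\tilde\pi(I_\nu)|=|\pi(I_\nu)|$. For these nodes we go down by induction from the top, which is in range: the ancestors of such a node are also not contained in a maximal broken node, so their ratios are in range; if the node's own ratio were outside, its parent would be broken and so contained in a maximal broken node, which is excluded. So we have a configuration with parameters $(n_0,M,\eta)$, and by Step 3 its top node is $K$-good.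

**Step 6: counting successes.** All nodes are half-open intervals with integer endpoints, and $I_{top}$ contains at least $h_M$ integers. Discard the integers $t\in I_{top}$ that are

- unmatched: at most $\varepsilon N=4\varepsilon h_M$;
- in maximal broken nodes: at most $40\varepsilon h_M/\eta$;
- such that $T^tx\notin\tau_{n_0}$ or $T^ty\notin\tau_{n_0}$. For one coordinate an $M$-cell contains at most $h_M-3^{M-n_0}h_{n_0}+1=\frac{3^{M-n_0}-1}2+1\le3^{-n_0}h_M+1$ such integers. $I_{top}$ is one $M$-cell for $x$ and meets at most three for $y$, so there are at most $4(3^{-n_0}h_M+1)\le5\cdot3^{-n_0}h_M$ for $M$ large.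

By the choice of $\varepsilon$ and $n_0$, at most $\frac1{10}h_M$ integers are discarded. For a non-discarded $t$, $\tilde\pi(t)=\pi(t)=t'$ is its matched partner. Equality of $\mathcal Q$-symbols says that $T^tx,T^{t'}x'$ lie in the same level of $\tau_{n_0}$, as do $T^ty,T^{t'}y'$. A point at height $P$ of $\tau_{M^*}$ that lies in $\tau_{n_0}$ lies in its level number $\mathrm{off}_{n_0}(P)$. So the level-$n_0$ node containing $t$ is successful. The non-successful level-$n_0$ nodes thus contain only discarded integers, and their total length, equal to the number of integers in them, is at most $\frac1{10}h_M\le\frac1{10}|I_{top}|$. So $\mathbb P(\nu_{n_0}\text{ successful})\ge\frac9{10}$, contradicting Proposition 10. Hence $\bar f_N\ge\varepsilon$ on $E_1\cap E_2\setminus E_3$, a set of probability at least $\frac12$. This proves the Claim and Theorem A. $\blacksquare$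

## 11. Factors, powers and self-joinings: proof of Theorem B

**Part (i).** Let $R$ be an ergodic zero-entropy system with factor $T\times T$, and suppose it were standard. Apply (F) to the lift of $\mathcal Q$ to $R$: names for the lift have the same distribution as $\mathcal Q$-names for $T\times T$, so $\lim_N\Phi_N(T\times T,\mathcal Q)=0$, contradicting Theorem A. For $d\ge2$, $T^{\times d}$ is ergodic by weak mixing, has zero entropy, and factors onto $T\times T$.

**Part (ii).** Let $S=T\times T$. By weak mixing all $S^a$, $a\ne0$, are ergodic, and they have zero entropy. For $a>0$ let $\mathcal Q_a=\bigvee_{i=0}^{a-1}S^{-i}\mathcal Q$. A matching of $(S^a,\mathcal Q_a)$-names of length $N$ yields one of $(S,\mathcal Q)$-names of length $aN$ with the same proportion: replace a pair $(t,t')$ by the pairs $(at+i,at'+i)$, $0\le i<a$. So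
$$\Phi_N(S^a,\mathcal Q_a)\ge\Phi_{aN}(S,\mathcal Q)\ge\delta\quad\text{for all }N,$$
and $S^a$ is not standard by (F). The names for $S^{-1}$ are reversed names for $S$ from shifted starting points, and reversing both words does not change $\bar f$, so $\Phi_N(S^{-1},\mathcal Q)=\Phi_N(S,\mathcal Q)$. The argument with $S^{-1}$ in place of $S$ covers $a<0$.

**Part (iii).** A $d$-fold self-joining of $T$ is a $T^{\times d}$-invariant measure on $[0,1)^d$ with all marginals $\mu$. For $d=2$, the image of $\mu$ under $x\mapsto(x,T^3x)$ is an off-diagonal joining, while $\mu\times\mu$ is a joining that is not of this kind. An off-diagonal joining is isomorphic to $T$, by projection to the first coordinate, and $T$ is standard.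

Conversely, del Junco, Rahe and Swanson (*Chacon's automorphism has minimal self-joinings*, J. Analyse Math. 37 (1980)) proved that every ergodic $d$-fold self-joining of $T$ is a product of off-diagonals: $\{1,\dots,d\}$ splits into classes, coordinates in one class being related by powers of $T$, and distinct classes being independent. If there is only one class, the joining is off-diagonal. If there are at least two classes, choosing one coordinate from each of two classes gives $T\times T$ as a factor. The joining has zero entropy, being a joining of zero-entropy systems, so by part (i) it is not standard. $\blacksquare$
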